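
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Pairwise nilpotent $p$-groups of type $(1,2,t)$}


\begin{abstract}
A group has type $(1,2,t)$ if it is generated by elements $a,b,c$ such that $\langle a,b\rangle$ is abelian, $\langle a,c\rangle$ has class at most $2$ and $\langle b,c\rangle$ has class at most $t$. It was conjectured that, for each fixed $t\ge 2$, the nilpotency class of finite $p$-groups of type $(1,2,t)$ is bounded uniformly in $p$ once $p$ is large. We show that this fails for every $t\ge 5$: for every odd prime $p$ there are finite $p$-groups of type $(1,2,5)$ of arbitrarily large class. For $t=2,3,4$ the conjecture holds, with best possible bounds $3,5,9$ on the class, valid for $p\ge 5,7,11$ respectively.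
\end{abstract}

\section{The question and the answer}

Suppose that a group is given by generators, and that each \emph{pair} of generators generates a nilpotent subgroup of known class. What does this say about the whole group? With two generators there is nothing to ask; three generators are the first case. For positive integers $r\le s\le t$, a group is \emph{of type $(r,s,t)$} if it has generators $a,b,c$ such that
\[
\langle a,b\rangle,\qquad \langle a,c\rangle,\qquad \langle b,c\rangle
\]
are nilpotent of class at most $r$, $s$, $t$ respectively. In \cite{PN} the following question is asked.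

\begin{quote}
\emph{Given $r\le s\le t$, are there integers $p_0$ and $k$ such that, for every prime $p\ge p_0$, every finite $p$-group of type $(r,s,t)$ has nilpotency class at most $k$?}
\end{quote}

If $r=s=1$ the answer is yes: $a$ is central, so the class is at most $t$. It is known that the answer is no when $r\ge 2$, and when $r=1$ and $s\ge 3$, and that it is yes when $r=1$, $s=2$ and $t\in\{2,3\}$. This leaves $r=1$, $s=2$, $t\ge 4$, and \cite{PN} conjectures that for $r=1$, $s=2$ the answer stays positive for every $t$. The following two theorems settle this; the second includes proofs for $t=2,3$.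

\begin{theorem}\label{thm:A}
Let $t\ge 5$ and let $p$ be any odd prime. Then there are finite $p$-groups of type $(1,2,t)$ of arbitrarily large nilpotency class.
\end{theorem}

\begin{theorem}\label{thm:B}
Put $k_2=3$, $k_3=5$, $k_4=9$. For $t\in\{2,3,4\}$ and every prime $p\ge k_t+2$, every finite $p$-group of type $(1,2,t)$ has class at most $k_t$, and for each such $p$ this bound is attained.
\end{theorem}

\begin{corollary}
The conjecture is false for every $t\ge5$. For $r=1$, $s=2$ the question has a positive answer if and only if $t\le 4$.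
\end{corollary}

\begin{proof}
For $t\ge5$, Theorem~\ref{thm:A} excludes every pair $p_0,k$. For $t\le4$, take $p_0=k_t+2$ and $k=k_t$ in Theorem~\ref{thm:B}.
\end{proof}

\paragraph{Which answer to expect.}
There is a heuristic that predicts all these answers; it is not used in the proofs. In a simple Lie algebra of rank two, of type $A_2$, $B_2$ or $G_2$, the two simple root vectors generate a nilpotent algebra of class $2$, $3$ or $5$ (in characteristic $0$), while the product of the two simple reflections has order $3$, $4$ or $6$. So a pair of generators of class $n$ resembles a pair of reflections whose product has order $n+1$, and a group of type $(r,s,t)$ resembles the group generated by three reflections whose pairwise products have orders $r+1$, $s+1$, $t+1$. This triangle group is finite exactly when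
\[
\frac1{r+1}+\frac1{s+1}+\frac1{t+1}>1 .
\]
The solutions with $r\le s\le t$ are $(1,1,t)$, $(1,2,2)$, $(1,2,3)$ and $(1,2,4)$. Thus the theorems above and the known results say together that the answer is positive exactly when the inequality holds. The borderline case $(1,2,5)$ corresponds to the Euclidean triangle with angles $\pi/2,\pi/3,\pi/6$. The bounds fit as well: the finite reflection groups for $t=2,3,4$ are those of types $A_3$, $B_3$, $H_3$, with Coxeter numbers $h=4,6,10$, and $k_t=h-1$.

The heuristic also suggests examples. Take a Dynkin diagram, label its nodes $a,b,c$ so that nodes with the same label are not joined, and let each generator be the sum of the simple root vectors at the nodes with its label. Deleting the nodes with one label leaves a smaller diagram which controls the other two generators. Figure~\ref{fig:diagrams} shows the four labeled diagrams behind our examples for $t=2,3,4,5$.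

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=14pt}]
\node (a1) at (0,0) {$a$}; \node (a2) at (0.9,0) {$c$}; \node (a3) at (1.8,0) {$b$};
\draw (a1)--(a2)--(a3);
\node[draw=none] at (0.9,-1.2) {$A_3$};
\node (b1) at (3.2,0) {$a$}; \node (b2) at (4.1,0) {$c$}; \node (b3) at (5,0) {$b$};
\node (b4) at (5.9,0) {$c$}; \node (b5) at (6.8,0) {$a$};
\draw (b1)--(b2)--(b3)--(b4)--(b5);
\node[draw=none] at (5,-1.2) {$A_5$};
\node (d1) at (0,-2.5) {$a$}; \node (d2) at (0.9,-2.5) {$c$}; \node (d3) at (1.8,-2.5) {$b$};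
\node (d4) at (2.7,-2.5) {$c$}; \node (d5) at (3.5,-2) {$b$}; \node (d6) at (3.5,-3) {$a$};
\draw (d1)--(d2)--(d3)--(d4)--(d5); \draw (d4)--(d6);
\node[draw=none] at (1.35,-3.7) {$D_6$};
\node (e0) at (5,-2) {$a$}; \node (e1) at (5,-3) {$b$}; \node (e2) at (5.8,-2.5) {$c$}; \node (e3) at (7,-2.5) {$b$};
\draw (e0)--(e2)--(e1);
\draw (6.05,-2.44)--(6.75,-2.44); \draw (6.05,-2.56)--(6.75,-2.56);
\node[draw=none] at (6.4,-2.5) {$>$};
\node[draw=none] at (6,-3.7) {$B_3^{(1)}$};
\end{tikzpicture}
\caption{Labeled Dynkin diagrams. In each, no $a$ is joined to a $b$; the nodes labeled $a$ or $c$ form one or two diagrams $A_2$; the nodes labeled $b$ or $c$ form $A_2$, $A_3$, $A_4$ and $B_3$ respectively, whose nilpotent algebras have class $2,3,4,5$. The first three diagrams are of finite type and the last is affine.}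
\label{fig:diagrams}
\end{figure}

\paragraph{Plan.} Section~\ref{sec:unbounded} proves Theorem~\ref{thm:A} with $7\times7$ matrices over $\mathbb F_p[z]$. Sections~\ref{sec:reduction}--\ref{sec:high} prove the upper bounds of Theorem~\ref{thm:B} by computing in a Lie algebra given by generators and relations. Section~\ref{sec:sharp} shows that the bounds are attained.

\paragraph{Conventions.} In groups $[g,h]=g^{-1}h^{-1}gh$, and $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$; a group has class at most $k$ if $\gamma_{k+1}(G)=1$, and similarly for Lie rings. Inside a matrix group,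
\begin{equation}\label{eq:comm}
[g,h]-1=g^{-1}h^{-1}\bigl((g-1)(h-1)-(h-1)(g-1)\bigr).
\end{equation}
In particular, if $N$ is an associative algebra of matrices in which all products of three elements are $0$, then $1+N$ is a group of class at most $2$. We write $E_{i,j}$ for the matrix unit sending the $j$-th basis vector to the $i$-th one and killing the others.

\section{Unbounded class for $t\ge5$}\label{sec:unbounded}

\subsection{A trace test}

We want infinite matrix groups that are not nilpotent but have many finite $p$-quotients. The following lemma reduces the work to one trace.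

\begin{lemma}\label{lem:trace}
Let $G\le GL_n(\mathbb F_p[z])$ be generated by unipotent matrices whose reductions modulo $z$ are upper unitriangular with respect to one ordering of the basis. Suppose that some $g\in G$ has $\operatorname{tr}g\ne n$. Then for every $m\ge1$ the image $G_m$ of $G$ in $GL_n(\mathbb F_p[z]/(z^m))$ is a finite $p$-group, and the classes of the groups $G_m$ are unbounded.
\end{lemma}

\begin{proof}
The image of $G_m$ modulo $z$ is a group of unitriangular matrices over $\mathbb F_p$, hence a finite $p$-group. The kernel of reduction modulo $z$ on $GL_n(\mathbb F_p[z]/(z^m))$ consists of all matrices $1+zM$, so it is a finite $p$-group as well. Hence $G_m$ is a finite $p$-group.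

Next, $G$ is not nilpotent. Indeed, each generator $x$ satisfies $x^{p^s}=1+(x-1)^{p^s}=1$ for large $s$. In a nilpotent group the elements of $p$-power order form a subgroup; so if $G$ were nilpotent, every $g\in G$ would satisfy $g^{p^s}=1$ for some $s$. Then $(g-1)^{p^s}=0$, all eigenvalues of $g$ are $1$, and $\operatorname{tr}g=n$, contrary to hypothesis.

Finally, if all $G_m$ had class at most $k$, then $\gamma_{k+1}(G)$ would lie in the kernel of $G\to G_m$ for every $m$. A matrix congruent to $1$ modulo every $z^m$ is $1$, so $\gamma_{k+1}(G)=1$, a contradiction.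
\end{proof}

\begin{example}[type $(2,2,2)$]\label{ex:222}
The mechanism is visible in $3\times3$ matrices. Let $p$ be any prime and
\[
a=1+zE_{3,1},\qquad b=1+E_{1,2},\qquad c=1+E_{2,3}.
\]
Each of $zE_{3,1},E_{1,2},E_{2,3}$ has square $0$. For two of them, exactly one of the two products is nonzero: $E_{1,2}E_{2,3}=E_{1,3}$, $E_{2,3}\cdot zE_{3,1}=zE_{2,1}$, $zE_{3,1}\cdot E_{1,2}=zE_{3,2}$. Multiplying these once more by either factor, on either side, gives $0$. So any two of $a,b,c$ lie in a group $1+N$ of class at most $2$. On the other hand $bc=1+E_{1,2}+E_{2,3}+E_{1,3}$ and $\operatorname{tr}(abc)=3+z\,(bc)_{1,3}=3+z$. By Lemma~\ref{lem:trace} the quotients $G_m$ are finite $p$-groups of type $(2,2,2)$ of unbounded class.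
\end{example}

Here $b,c$ are built from the simple root vectors of $\mathfrak{sl}_3$ and $a$ from $z$ times the lowest root vector: $bc$ climbs from the bottom to the top, $a$ returns, and the round trip shows in the trace. For type $(1,2,t)$ the lowest root vector must be tied to only one of the other two generators. In $\mathfrak{so}_7$ (diagram $B_3$) the lowest root is joined only to the middle node. The middle node gives $c$, and the two end nodes, which are joined neither to each other nor to the lowest root, are put together in $b$.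

\subsection{A group of type $(1,2,5)$}

Let $p$ be odd. Consider the free $\mathbb F_p[z]$-module with basis $v_3,v_2,v_1,v_0,v_{-1},v_{-2},v_{-3}$ and the symmetric bilinear form with $(v_i,v_{-i})=1$ and all other products of basis vectors $0$. Put
\begin{align*}
e_0&=z(E_{-3,2}-E_{-2,3}), & e_1&=E_{3,2}-E_{-2,-3},\\
e_2&=E_{2,1}-E_{-1,-2}, & e_3&=E_{1,0}-E_{0,-1}.
\end{align*}
Multiplying matrix units gives $e_0^2=e_1^2=e_2^2=0$, $e_3^2=-E_{1,-1}$, $e_3^3=0$ and $e_1e_3=e_3e_1=0$. Let
\[
a=1+e_0,\qquad c=1+e_2,\qquad b=1+e_1+e_3+\tfrac12e_3^2=(1+e_1)\bigl(1+e_3+\tfrac12e_3^2\bigr),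
\]
and $G=\langle a,b,c\rangle$.

\emph{$\langle a,b\rangle$ is abelian.} We have $e_0e_1=-zE_{-2,2}=e_1e_0$ and $e_0e_3=e_3e_0=0$.

\emph{$\langle a,c\rangle$ has class at most $2$.} We have $e_0e_2=zE_{-3,1}$ and $e_2e_0=zE_{-1,3}$. The rows occurring in $e_0$ are $-3,-2$ and those occurring in $e_2$ are $2,-1$, so $e_0e_2e_0=0$ and $e_2e_0e_2=0$. With $e_0^2=e_2^2=0$ this shows that all products of three elements of the algebra $N$ generated by $e_0,e_2$ vanish, and $a,c\in1+N$.

\emph{$\langle b,c\rangle$ has class at most $5$.} Both $b$ and $c$ are unitriangular, which in dimension $7$ gives only class at most $6$; the form saves one step. Each $e\in\{e_1,e_2,e_3\}$ is skew, that is, $(eu,v)=-(u,ev)$: for $e_1$ the only pairs of basis vectors to check are those from $v_2,v_{-3}$, and $(e_1v_2,v_{-3})=1=-(v_2,e_1v_{-3})$; the checks for $e_2$ (on $v_1,v_{-2}$) and $e_3$ (on $v_0,v_{-1}$) read the same, with $(v_0,v_0)=1$. Since $e^3=0$,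
\[
(1-e+\tfrac12e^2)(1+e+\tfrac12e^2)=1,
\]
and the first factor is the adjoint of the second, so $1+e+\frac12e^2$ is an isometry. Hence $b$ and $c$ are isometries. For each integer $j$ let $F_j$ be the span of the $v_l$ with $l\ge j$, and let $U_i$ (for $i\ge1$) be the set of isometries $g$ with $(g-1)F_j\subseteq F_{j+i}$ for all $j$. Its elements are unitriangular, so they and their inverses preserve every $F_j$; hence $U_i$ is a group, and \eqref{eq:comm} gives $[U_i,U_j]\subseteq U_{i+j}$. If $g\in U_6$, then $g=1+xE_{3,-3}$ for some $x$, and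
\[
0=(v_{-3},v_{-3})=(gv_{-3},gv_{-3})=2x .
\]
As $p$ is odd, $U_6=1$. Since $b,c\in U_1$, we get $\gamma_6(\langle b,c\rangle)\subseteq U_6=1$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The matrices $a,b,c$ are unipotent; modulo $z$, $a$ becomes $1$ and $b,c$ remain unitriangular. We look for an element of trace different from $7$. Let $h=cbcb$, a unitriangular matrix. Reading $cbcb$ from the right,
\begin{align*}
v_{-3}&\xrightarrow{\,b\,}v_{-3}-v_{-2}\xrightarrow{\,c\,}v_{-3}-v_{-2}+v_{-1}
\xrightarrow{\,b\,}v_{-3}-2v_{-2}+v_{-1}-v_0-\tfrac12v_1,\\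
v_{-2}&\xrightarrow{\,b\,}v_{-2}\xrightarrow{\,c\,}v_{-2}-v_{-1}
\xrightarrow{\,b\,}v_{-2}-v_{-1}+v_0+\tfrac12v_1 .
\end{align*}
The last factor $c$ adds $v_2$ to $v_1$, subtracts $v_{-1}$ from $v_{-2}$, and fixes $v_{-3}$, $v_{-1}$ and $v_0$. Therefore $h_{2,-3}=-\frac12$, while $hv_{-2}$ has no $v_3$-term, that is, $h_{3,-2}=0$. Consequently
\[
\operatorname{tr}(ah)=\operatorname{tr}h+\operatorname{tr}(e_0h)=7+z(h_{2,-3}-h_{3,-2})=7-\tfrac z2\ne7 .
\]
By Lemma~\ref{lem:trace} the groups $G_m$ are finite $p$-groups of unbounded class. The conditions on pairs of generators pass to quotients, so each $G_m$ is of type $(1,2,5)$, hence of type $(1,2,t)$ for every $t\ge5$.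
\end{proof}

\section{Reduction of the upper bounds to Lie algebras}\label{sec:reduction}

We use one theorem from outside, the \emph{Lazard correspondence} \cite{Laz,Khu}. For a prime $p$, the Baker--Campbell--Hausdorff formula and its inverse give a bijective correspondence, on the same underlying sets, between finite $p$-groups of class less than $p$ and Lie rings of $p$-power order and class less than $p$. Subgroups correspond to Lie subrings, and nilpotency classes agree.

For a commutative ring $R$ and $t\ge2$ let $L^{(t)}$ be the Lie $R$-algebra with generators $a,b,c$ and relations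
\[
[a,b]=0,\qquad [a,[a,c]]=0,\qquad [c,[a,c]]=0,
\]
together with the vanishing of all Lie monomials of length at least $t+1$ in $b,c$. The relations are homogeneous, so $L^{(t)}$ is graded by the degrees in $a$, $b$, $c$; the total degree is the sum of the three.

\begin{proposition}\label{prop:lie}
If $t=2$ and $2$ is invertible in $R$, or if $t\in\{3,4\}$ and $30$ is invertible in $R$, then $L^{(t)}$ vanishes in every total degree greater than $k_t$; that is, $\gamma_{k_t+1}(L^{(t)})=0$.
\end{proposition}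

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:B}, given Proposition~\ref{prop:lie}]
Let $G$ be a finite $p$-group of type $(1,2,t)$ with $t\in\{2,3,4\}$ and $p\ge k_t+2$. The group $H=G/\gamma_{k_t+2}(G)$ has class at most $k_t+1<p$, so it is also a Lie ring of the same class. Subgroups and subrings are the same subsets, so this Lie ring is generated by $a,b,c$, and the Lie subrings $\langle a,b\rangle$, $\langle a,c\rangle$, $\langle b,c\rangle$ have classes at most $1,2,t$. If $p^e$ (with $e\ge1$) annihilates the additive group, $H$ is therefore a quotient of $L^{(t)}$ over $R=\mathbb Z/p^e$. Here $2$ is invertible, and for $t\ge3$ so is $30$, because $p\ge7$. By Proposition~\ref{prop:lie}, $H$ has class at most $k_t$, which means $\gamma_{k_t+1}(G)=\gamma_{k_t+2}(G)$. As $G$ is nilpotent, $\gamma_{k_t+1}(G)=1$.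
\end{proof}

The remaining task is to prove Proposition~\ref{prop:lie}. The difficulty is that $L^{(t)}$ is defined by few relations, and their consequences must be followed up to total degree $10$. Two commuting derivations, $\operatorname{ad}a$ and $\operatorname{ad}b$, will do most of the work.

\section{Two derivations and a splitting lemma}\label{sec:tools}

\subsection{The subalgebra $K$}\label{ssec:K}

Let $L=L^{(t)}$ and write $E=\operatorname{ad}a$, $D=\operatorname{ad}b$. As $[a,b]=0$, these derivations commute. Put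
\[
x_i=D^ic,\qquad y_i=[a,x_i]=Ex_i .
\]
Since $x_i$ has length $i+1$ in $b,c$, we have $x_i=y_i=0$ for $i\ge t$. Moreover
\begin{equation}\label{eq:DE}
Dx_i=x_{i+1},\quad Dy_i=y_{i+1},\quad Ex_i=y_i,\quad Ey_i=D^i[a,[a,c]]=0 .
\end{equation}
Let $K$ be the subalgebra generated by all $x_i,y_i$. By \eqref{eq:DE} it is stable under $D$ and $E$, and $c=x_0\in K$. So $Ra+Rb+K$ contains $a,b,c$ and is closed under $\operatorname{ad}a$, $\operatorname{ad}b$, $\operatorname{ad}c$; hence
\[
L=Ra+Rb+K .
\]
For $n\ge1$ let $K_n$ be the span of the $n$-fold products of the $x_i,y_i$. It is the part of $L$ of degree $n$ in $c$, and $K_n=[K_1,K_{n-1}]$ for $n\ge2$. So we must find $K_2,K_3,\dots$, one after the other. The remaining relations are $[x_0,y_0]=0$ and the vanishing of the monomials of length greater than $t$ in $b,c$.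

\subsection{The case $t=2$ by hand}\label{ssec:t2}

For $t=2$ only $x_0,x_1,y_0,y_1$ can be nonzero. The monomial $[x_0,x_1]$ has length $3$ in $b,c$, so it is $0$. Applying $E$ and $E^2$ to it gives
\[
[y_0,x_1]+[x_0,y_1]=0,\qquad 2[y_0,y_1]=0 .
\]
Applying $D$ and $D^2$ to $[x_0,y_0]=0$ gives, since $x_2=y_2=0$,
\[
[x_1,y_0]+[x_0,y_1]=0,\qquad 2[x_1,y_1]=0 .
\]
The first equations of the two lines say $[x_0,y_1]=[x_1,y_0]$ and $[x_0,y_1]=-[x_1,y_0]$. With $2$ invertible, all brackets vanish: $K_2=0$, and $L=Ra+Rb+K_1$ has total degree at most that of $y_1$, which is $3$. This proves Proposition~\ref{prop:lie} for $t=2$.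

Observe the two sources of information. The length condition concerns brackets of the $x_i$, and $E$ spreads it to combinations that are \emph{symmetric} in the roles of $x$ and $y$; the relation $[x_0,y_0]=0$ concerns a combination that is \emph{alternating} in these roles, and $D$ spreads it to higher indices. We now organize this for all degrees.

\subsection{Symmetric and alternating parts}\label{ssec:split}

From now on $30$ is invertible in $R$ and $t=4$, so $L=L^{(4)}$; the case $t=3$ will be read off in Section~\ref{ssec:t3}. Let $V=R\xi\oplus R\eta$ with the alternating form $\omega$ given by $\omega(\xi,\eta)=1$, and let $E\xi=\eta$, $E\eta=0$. Write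
\[
x_i\xi:=x_i,\qquad x_i\eta:=y_i,
\]
and extend linearly to $x_iu$, $u\in V$. Then \eqref{eq:DE} reads $D(x_iu)=x_{i+1}u$ and $E(x_iu)=x_i(Eu)$. A multilinear map $f:V^n\to K$ is called \emph{equivariant} if $E f(u_1,\dots,u_n)=\sum_kf(u_1,\dots,Eu_k,\dots,u_n)$. (In the language of representations, $V$ is the natural module of $\mathfrak{sl}_2$, of which we only have the element $E$, and Lemma~\ref{lem:split} is the decomposition $V\otimes S^nV= S^{n+1}V\oplus S^{n-1}V$ made explicit.)

\begin{lemma}\label{lem:vanish}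
Let $S:V^n\to K$ be symmetric, multilinear and equivariant, with $n\le4$. If $S(\xi,\dots,\xi)=0$, then $S=0$.
\end{lemma}
\begin{proof}
Applying $E^k$ to $S(\xi,\dots,\xi)=0$ gives $n(n-1)\cdots(n-k+1)\,S(\eta,\dots,\eta,\xi,\dots,\xi)=0$ with $k$ arguments $\eta$. The coefficient divides $n!$, hence $24$, so it is invertible.
\end{proof}

\begin{lemma}\label{lem:split}
Let $1\le n\le3$ and let $T(u;v_1,\dots,v_n)\in K$ be multilinear on $V$ and symmetric in $v_1,\dots,v_n$. Put
\begin{align*}
S(u,v_1,\dots,v_n)&=\tfrac1{n+1}\Bigl(T(u;v_1,\dots,v_n)+\sum_kT(v_k;v_1,\dots,u,\dots,v_n)\Bigr),\\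
\varepsilon(w_2,\dots,w_n)&=\tfrac1{n+1}\bigl(T(\xi;\eta,w_2,\dots,w_n)-T(\eta;\xi,w_2,\dots,w_n)\bigr),
\end{align*}
where $u$ stands in the $k$-th place in the sum; for $n=1$, $\varepsilon$ is an element of $K$. Then $S$ and $\varepsilon$ are symmetric and
\[
T(u;v_1,\dots,v_n)=S(u,v_1,\dots,v_n)+\sum_{k}\omega(u,v_k)\,\varepsilon(v_1,\dots,\widehat{v_k},\dots,v_n).
\]
If $T$ is equivariant, so is $S$.
\end{lemma}
\begin{proof}
The difference $T(u;v,w_2,\dots)-T(v;u,w_2,\dots)$ vanishes for $u=v$, so it is an alternating function of $u,v\in V$, and as $V$ has rank two it equals $\omega(u,v)$ times its value at $(\xi,\eta)$, namely $(n+1)\omega(u,v)\varepsilon(w_2,\dots)$. Apply this with $v=v_k$ and sum over $k$: the left sides add up to $nT(u;v_1,\dots,v_n)-\sum_kT(v_k;\dots,u,\dots)=(n+1)(T-S)$. The other assertions are clear from the formulas.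
\end{proof}

We call $S$ the \emph{symmetric part} of $T$.

\paragraph{Differentiation.} For a multilinear map $f$ with values in $K$ let $Df$ be the composite of $f$ with $D$. Since $D$ is a derivation,
\begin{equation}\label{eq:diff}
D[x_iu,f]=[x_{i+1}u,f]+[x_iu,Df].
\end{equation}
Since $S$ and $\varepsilon$ depend linearly on $T$, forming them commutes with $D$. So every identity between such maps can be differentiated. This is what keeps the computations short: an identity at low indices gives, by differentiation, all its successors. To help in keeping track, the objects $x_i$, $a_{ij}$, $s_{ij}$, $\alpha_l$, $\sigma_m$, $\tau_l$, $c_{il}$, $d_{il}$ used below are numbered so that the indices add up to the degree in $b$; $D$ raises this degree by one.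

\section{Degrees 2 and 3 in $c$}\label{sec:low}

\subsection{Degree 2}

By Lemma~\ref{lem:split} with $n=1$,
\begin{equation}\label{eq:deg2}
[x_iu,x_jv]=a_{ij}(u,v)+\omega(u,v)s_{ij},
\end{equation}
with $a_{ij}:V\times V\to K_2$ symmetric and equivariant and $s_{ij}\in K_2$. Interchanging the two factors gives $a_{ji}=-a_{ij}$ and $s_{ji}=s_{ij}$; in particular $a_{ii}=0$.

\emph{The symmetric parts.} We have $a_{ij}(\xi,\xi)=[x_i,x_j]$, of length $i+j+2$ in $b,c$. So if $i+j\ge3$, then $a_{ij}=0$ by Lemma~\ref{lem:vanish}. There remain only, up to sign,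
\[
\alpha_1:=a_{01},\qquad\alpha_2:=a_{02},\qquad\text{with }D\alpha_1=a_{11}+a_{02}=\alpha_2,\quad D\alpha_2=a_{12}+a_{03}=0 .
\]

\emph{The alternating parts.} As $a_{00}=0$, \eqref{eq:deg2} gives $s_{00}=[x_0,y_0]=0$; this is where $[c,[a,c]]=0$ enters. Differentiating repeatedly, with $Ds_{ij}=s_{i+1,j}+s_{i,j+1}$ and $s_{ij}=0$ if an index exceeds $3$, we obtain
\[
2s_{01}=0,\quad s_{11}+s_{02}=0,\quad 3s_{12}+s_{03}=0,\quad 3s_{22}+4s_{13}=0,\quad 10s_{23}=0,\quad s_{33}=0 ,
\]
where the second equation is the derivative of $s_{01}=0$ and the last is that of $s_{23}=0$. Put $\sigma_2=s_{02}$, $\sigma_3=-s_{12}$, $\sigma_4=\frac13s_{13}$. Then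
\begin{equation}\label{eq:s}
\begin{gathered}
s_{00}=s_{01}=0,\quad s_{02}=\sigma_2,\ s_{11}=-\sigma_2,\quad s_{03}=3\sigma_3,\ s_{12}=-\sigma_3,\\
s_{13}=3\sigma_4,\ s_{22}=-4\sigma_4,\quad s_{23}=s_{33}=0,
\end{gathered}
\end{equation}
and
\begin{equation}\label{eq:Dsigma}
D\sigma_2=s_{12}+s_{03}=2\sigma_3,\qquad D\sigma_3=-(s_{22}+s_{13})=\sigma_4,\qquad D\sigma_4=\tfrac13s_{23}=0 .
\end{equation}
So $K_2$ is spanned by the values of $\alpha_1,\alpha_2$ and by $\sigma_2,\sigma_3,\sigma_4$.

\subsection{Degree 3: the Jacobi identity}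

For $s\in K_2$ let $\{i;s\}:V\to K_3$ be the map $u\mapsto[x_iu,s]$. For a symmetric bilinear $f:V^2\to K_2$ let $\{i;f\}:V\to K_3$ be the map $\varepsilon$ of Lemma~\ref{lem:split} for $T(u;v,w)=[x_iu,f(v,w)]$. Both depend linearly on the second entry, and by \eqref{eq:diff}
\begin{equation}\label{eq:Dbr}
D\{i;f\}=\{i+1;f\}+\{i;Df\}\qquad(f\text{ bilinear or in }K_2).
\end{equation}
For $f=\alpha_l$ let $S_{il}$ be the symmetric part, so that
\begin{equation}\label{eq:deg3}
[x_iu,\alpha_l(v,w)]=S_{il}(u,v,w)+\omega(u,v)\{i;\alpha_l\}w+\omega(u,w)\{i;\alpha_l\}v .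
\end{equation}
The map $S_{il}$ is equivariant, and $S_{il}(\xi,\xi,\xi)=[x_i,[x_0,x_l]]$ has length $i+l+3$ in $b,c$. By Lemma~\ref{lem:vanish}, $S_{il}=0$ unless $(i,l)=(0,1)$. Put $\beta:=S_{01}:V^3\to K_3$. Then $D\beta=S_{11}+S_{02}=0$.

Which relations hold between the maps $\{i;f\}$? They come from the Jacobi identity.

\begin{lemma}\label{lem:J}
For all $i,j,k$, as maps $V\to K_3$,
\begin{equation*}
J(i,j;k):\qquad \{i;a_{jk}\}+\{j;a_{ki}\}-2\{k;a_{ij}\}+\{i;s_{jk}\}-\{j;s_{ki}\}=0 .
\end{equation*}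
\end{lemma}
\begin{proof}
Expand $[x_iu,[x_jv,x_kw]]+[x_jv,[x_kw,x_iu]]+[x_kw,[x_iu,x_jv]]=0$ by \eqref{eq:deg2} and Lemma~\ref{lem:split}. The first term contributes
\[
\omega(u,v)\{i;a_{jk}\}w+\omega(u,w)\{i;a_{jk}\}v+\omega(v,w)\{i;s_{jk}\}u
\]
and a symmetric part; the others are obtained by permuting $(i,u),(j,v),(k,w)$ cyclically. Altogether,
\[
\Sigma(u,v,w)+\omega(u,v)\varphi_1(w)+\omega(v,w)\varphi_2(u)+\omega(w,u)\varphi_3(v)=0
\]
with $\Sigma$ symmetric and
\[
\varphi_2=\{j;a_{ki}\}-\{k;a_{ij}\}+\{i;s_{jk}\},\qquad \varphi_3=\{k;a_{ij}\}-\{i;a_{jk}\}+\{j;s_{ki}\}.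
\]
Summing over the six permutations of $u,v,w$ kills the terms with $\omega$ and gives $6\Sigma=0$, so $\Sigma=0$. Putting $(u,v,w)=(\xi,\xi,\eta)$ and $(\eta,\eta,\xi)$ then gives $\varphi_2(\xi)=\varphi_3(\xi)$ and $\varphi_2(\eta)=\varphi_3(\eta)$. Now $\varphi_2-\varphi_3=0$ is $J(i,j;k)$.
\end{proof}

Four instances suffice. Set
\[
\tau_2=\{0;\alpha_2\},\qquad\tau_3=\{1;\alpha_2\},\qquad\tau_4=\{2;\alpha_2\}\qquad(\text{maps }V\to K_3).
\]

\emph{$J(0,1;0)$} reads $-3\{0;\alpha_1\}=0$. Differentiate $\{0;\alpha_1\}=0$ four times, using $D\alpha_1=\alpha_2$, $D\alpha_2=0$: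
\[
\{1;\alpha_1\}+\{0;\alpha_2\}=0,\quad \{2;\alpha_1\}+2\{1;\alpha_2\}=0,\quad \{3;\alpha_1\}+3\{2;\alpha_2\}=0,\quad 4\{3;\alpha_2\}=0 .
\]
This gives the first two rows of Table~\ref{tab:K3}, and
\begin{equation}\label{eq:Dtau}
D\tau_2=\tau_3,\qquad D\tau_3=\tau_4,\qquad D\tau_4=\{3;\alpha_2\}=0 .
\end{equation}

\emph{$J(0,1;1)$} reads $-3\{1;\alpha_1\}-\{0;\sigma_2\}=0$, so $\{0;\sigma_2\}=3\tau_2$.

\emph{$J(0,3;0)$} reads $3\{0;\sigma_3\}=0$, so $\{0;\sigma_3\}=0$.

\emph{$J(0,3;1)$} reads $-\{3;\alpha_1\}+3\{0;\sigma_4\}=0$, so $\{0;\sigma_4\}=-\tau_4$.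

The rest follows from \eqref{eq:Dsigma}, \eqref{eq:Dbr} and \eqref{eq:Dtau}. Differentiating the last equation gives $\{1;\sigma_4\}=0$, then $\{2;\sigma_4\}=0$ and $\{3;\sigma_4\}=0$. Differentiating $\{0;\sigma_3\}=0$ gives $\{1;\sigma_3\}=-\{0;\sigma_4\}=\tau_4$, then $\{2;\sigma_3\}=-\{1;\sigma_4\}=0$ and $\{3;\sigma_3\}=-\{2;\sigma_4\}=0$. Differentiating $\{0;\sigma_2\}=3\tau_2$ gives $\{1;\sigma_2\}=3\tau_3-2\{0;\sigma_3\}=3\tau_3$, then $\{2;\sigma_2\}=3\tau_4-2\{1;\sigma_3\}=\tau_4$ and $\{3;\sigma_2\}=-2\{2;\sigma_3\}=0$.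

\begin{table}[ht]
\centering
\begin{tabular}{c|cccc}
 & $i=0$ & $i=1$ & $i=2$ & $i=3$\\ \hline
$\{i;\alpha_1\}$ & $0$ & $-\tau_2$ & $-2\tau_3$ & $-3\tau_4$\\
$\{i;\alpha_2\}$ & $\tau_2$ & $\tau_3$ & $\tau_4$ & $0$\\
$\{i;\sigma_2\}$ & $3\tau_2$ & $3\tau_3$ & $\tau_4$ & $0$\\
$\{i;\sigma_3\}$ & $0$ & $\tau_4$ & $0$ & $0$\\
$\{i;\sigma_4\}$ & $-\tau_4$ & $0$ & $0$ & $0$
\end{tabular}
\caption{The maps $\{i;f\}:V\to K_3$.}
\label{tab:K3}
\end{table}

So $K_3$ is spanned by the values of $\beta$ and by the elements $\tau_lu$ with $l\in\{2,3,4\}$, $u\in V$.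

\subsection{The case $t=3$}\label{ssec:t3}

The algebra $L^{(3)}$ is a quotient of $L^{(4)}$, so all of the above holds in it. In addition, $x_3u=0$ gives $s_{03}=s_{13}=0$, so $\sigma_3=\sigma_4=0$. The monomials $\alpha_2(\xi,\xi)=[x_0,x_2]$ and $\beta(\xi,\xi,\xi)=[x_0,[x_0,x_1]]$ have length $4$ and vanish, so $\alpha_2=0$ and $\beta=0$ by Lemma~\ref{lem:vanish}. Then all $\tau_l=0$, and $K_3=0$. What is left, apart from $a$ and $b$: $x_i,y_i$ with $i\le2$, of total degree at most $4$; the values of $\alpha_1$, of degree $1$ in $b$, $2$ in $c$ and at most $2$ in $a$; and $\sigma_2$, of degrees $(1,2,2)$ in $(a,b,c)$. All total degrees are at most $5=k_3$. This proves Proposition~\ref{prop:lie} for $t=3$.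

\section{Degrees 4 and 5 in $c$: the case $t=4$}\label{sec:high}

\subsection{The exchange identities}

We now bracket $K_3$ with $x_iu$. For a linear map $\tau:V\to K_3$, Lemma~\ref{lem:split} with $n=1$ gives
\[
[x_iu,\tau v]=c_i(\tau)(u,v)+\omega(u,v)\,d_i(\tau),
\]
with $c_i(\tau):V^2\to K_4$ symmetric bilinear and $d_i(\tau)\in K_4$, both linear in $\tau$. Write $c_{il}=c_i(\tau_l)$, $d_{il}=d_i(\tau_l)$. For $\beta$, Lemma~\ref{lem:split} with $n=3$ gives
\[
[x_iu,\beta(v,w,z)]=\omega(u,v)\varepsilon_i(w,z)+\omega(u,w)\varepsilon_i(v,z)+\omega(u,z)\varepsilon_i(v,w)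
\]
with $\varepsilon_i$ symmetric bilinear; the symmetric part is absent by Lemma~\ref{lem:vanish}, since at $(\xi,\xi,\xi,\xi)$ it is $[x_i,[x_0,[x_0,x_1]]]$, of length $i+5$. By \eqref{eq:Dtau} and $D\beta=0$,
\begin{equation}\label{eq:Dcd}
Dc_{il}=c_{i+1,l}+c_{i,l+1},\qquad Dd_{il}=d_{i+1,l}+d_{i,l+1},\qquad D\varepsilon_i=\varepsilon_{i+1},
\end{equation}
where terms with $i\ge4$ or $l\ge5$ are $0$.

We shall see that almost all these quantities vanish. The idea is to apply $\operatorname{ad}(x_iu)$ and $\operatorname{ad}(x_jv)$ in both orders to an element of $K_2$. By the Jacobi identity the difference is a bracket of two elements of $K_2$. Different choices express the same bracket in different ways, and comparing them yields linear equations. For a symmetric bilinear $f:V^2\to K_2$ and $s\in K_2$ let $[f,s]$ be the map $(u,v)\mapsto[f(u,v),s]$, and let $\kappa_0=1$, $\kappa_i=0$ for $i>0$.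

\begin{lemma}\label{lem:exchange}
For all $i,j\ge0$ and all $s\in K_2$,
\begin{align}
c_i(\{j;s\})-c_j(\{i;s\})&=[a_{ij},s],\label{eq:Ic}\\
d_i(\{j;s\})+d_j(\{i;s\})&=[s_{ij},s],\label{eq:Id}\\
c_i(\{j;\alpha_1\})+c_j(\{i;\alpha_1\})&=[\alpha_1,s_{ij}]+2\kappa_j\varepsilon_i+2\kappa_i\varepsilon_j .\label{eq:II}
\end{align}
\end{lemma}
\begin{proof}
For every $k\in K_2$ the Jacobi identity and \eqref{eq:deg2} give
\[
[x_iu,[x_jv,k]]-[x_jv,[x_iu,k]]=[a_{ij}(u,v),k]+\omega(u,v)[s_{ij},k].
\]
For $k=s$ the left side is $[x_iu,\{j;s\}v]-[x_jv,\{i;s\}u]$; its symmetric and alternating parts in $u,v$ yield \eqref{eq:Ic} and \eqref{eq:Id}.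

Now let $k=\alpha_1(w,z)$ and apply to both sides the operator $A$ sending $X(u,v)$ to $\frac12\bigl(X(\xi,\eta)-X(\eta,\xi)\bigr)$. By \eqref{eq:deg3}, where $S_{j1}=\kappa_j\beta$, and with $\theta=\{j;\alpha_1\}$,
\begin{align*}
[x_iu,[x_jv,\alpha_1(w,z)]]={}&\kappa_j\bigl(\omega(u,v)\varepsilon_i(w,z)+\omega(u,w)\varepsilon_i(v,z)+\omega(u,z)\varepsilon_i(v,w)\bigr)\\
&+\omega(v,w)c_i(\theta)(u,z)+\omega(v,z)c_i(\theta)(u,w)\\
&+\bigl(\omega(v,w)\omega(u,z)+\omega(v,z)\omega(u,w)\bigr)d_i(\theta).
\end{align*}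
The last line is symmetric in $u,v$, so $A$ kills it. For the rest we use $\omega(\xi,w)\eta-\omega(\eta,w)\xi=w$. If $f$ is symmetric bilinear, then $A$ sends $\omega(u,v)f(w,z)$ to $f(w,z)$; it sends $\omega(u,w)f(v,z)+\omega(u,z)f(v,w)$ to $\frac12\bigl(f(w,z)+f(z,w)\bigr)=f(w,z)$; and it sends $\omega(v,w)f(u,z)+\omega(v,z)f(u,w)$ to $-f(w,z)$. So the first term of the left side goes to $2\kappa_j\varepsilon_i-c_i(\{j;\alpha_1\})$. The term $[x_jv,[x_iu,\alpha_1(w,z)]]$ arises from it by exchanging $(i,u)$ and $(j,v)$, so it goes to $-\bigl(2\kappa_i\varepsilon_j-c_j(\{i;\alpha_1\})\bigr)$. On the right side, $[a_{ij}(u,v),\alpha_1(w,z)]$ is symmetric in $u,v$ and disappears, and the other term goes to $[s_{ij},\alpha_1(w,z)]=-[\alpha_1,s_{ij}](w,z)$. This is \eqref{eq:II}.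
\end{proof}

We also use one observation twice. Let $f_{il}$ stand for all $c_{il}$ or for all $d_{il}$ (so $0\le i\le3$ and $2\le l\le4$).
\begin{equation}\label{eq:tail}
\text{If }f_{22}=f_{13}=f_{04}=0,\text{ then }f_{il}=0\text{ whenever }i+l\ge4 .
\end{equation}
Indeed, differentiating $f_{04}$, $f_{13}$, $f_{22}$ gives in turn $f_{14}=0$, $f_{23}=-f_{14}=0$, $f_{32}=-f_{23}=0$; differentiating $f_{14}$ and $f_{23}$ gives $f_{24}=0$ and $f_{33}=-f_{24}=0$; differentiating $f_{24}$ gives $f_{34}=0$.

\subsection{The alternating parts $d_{il}$}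

We use \eqref{eq:Id} and Table~\ref{tab:K3}.
\begin{itemize}
\item $s=\sigma_2$, $(i,j)=(0,0)$: $6d_{02}=[s_{00},\sigma_2]=0$, so $d_{02}=0$. Differentiating twice, $d_{12}+d_{03}=0$ and $d_{22}+2d_{13}+d_{04}=0$.
\item $s=\sigma_2$, $(1,1)$: $6d_{13}=[s_{11},\sigma_2]=-[\sigma_2,\sigma_2]=0$, so $d_{13}=0$.
\item $s=\sigma_3$, $(0,1)$: $d_0(\tau_4)+d_1(0)=d_{04}=[s_{01},\sigma_3]=0$.
\end{itemize}
Thus $d_{13}=d_{04}=d_{22}=0$, and by \eqref{eq:tail} all $d_{il}$ vanish except possibly
\[
\delta:=d_{12}=-d_{03},\qquad\text{with } D\delta=d_{22}+d_{13}=0 .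
\]

\subsection{The symmetric parts $c_{il}$ and $\varepsilon_i$}

\emph{All $\varepsilon_i$ vanish.} Equation \eqref{eq:II} for $(0,0)$, with $\{0;\alpha_1\}=0$ and $s_{00}=0$, reads $0=4\varepsilon_0$. So $\varepsilon_0=0$, and $\varepsilon_i=D^i\varepsilon_0=0$.

\emph{Degree $2$ in $b$.} Equation \eqref{eq:II} for $(0,1)$ reads $c_0(-\tau_2)+c_1(0)=[\alpha_1,s_{01}]+2\varepsilon_1=0$, so $c_{02}=0$.

\emph{Degree $3$ in $b$.} Differentiating $c_{02}=0$ gives $c_{03}=-c_{12}$. Equation \eqref{eq:II} for $(1,1)$, with $s_{11}=-\sigma_2$, reads $-2c_{12}=-[\alpha_1,\sigma_2]$. Equation \eqref{eq:Ic} for $s=\sigma_2$ and $(0,1)$ reads $3c_{03}-3c_{12}=[\alpha_1,\sigma_2]$. Together,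
\[
2c_{12}=[\alpha_1,\sigma_2]=3c_{03}-3c_{12}=-6c_{12},
\]
so $8c_{12}=0$ and $c_{12}=c_{03}=0$.

\emph{Degree $4$ in $b$.} Differentiating $c_{12}=0$ and $c_{03}=0$ gives $c_{22}=-c_{13}$ and $c_{13}=-c_{04}$. Equation \eqref{eq:Ic} for $s=\sigma_3$ and $(0,1)$ reads $c_{04}=[\alpha_1,\sigma_3]$. Equation \eqref{eq:II} for $(1,2)$, with $\{2;\alpha_1\}=-2\tau_3$, $\{1;\alpha_1\}=-\tau_2$ and $s_{12}=-\sigma_3$, reads $-2c_{13}-c_{22}=-[\alpha_1,\sigma_3]$. Hence
\[
c_{04}=[\alpha_1,\sigma_3]=2c_{13}+c_{22}=-2c_{04}+c_{04}=-c_{04},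
\]
so $c_{04}=c_{13}=c_{22}=0$.

By \eqref{eq:tail} all $c_{il}$ vanish. Therefore $K_4=R\delta$; more precisely,
\begin{equation}\label{eq:K4}
[x_1u,\tau_2v]=\omega(u,v)\delta,\qquad [x_0u,\tau_3v]=-\omega(u,v)\delta,
\end{equation}
and all other brackets of $x_iu$ with $\tau_lv$ or with values of $\beta$ are $0$.

\subsection{Degree 5, and the end of the proof}

Put $g_i(u)=[x_iu,\delta]$. As $D\delta=0$, we have $g_i=D^ig_0$, so it suffices to show $g_0=0$. The Jacobi identity for $x_0u$, $x_1v$, $\tau_2w$, with $[x_0u,\tau_2w]=0$ and $s_{01}=0$, gives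
\[
\omega(v,w)g_0(u)=[x_0u,[x_1v,\tau_2w]]=[\alpha_1(u,v),\tau_2w].
\]
The right side is symmetric in $u,v$, so $\omega(v,w)g_0(u)=\omega(u,w)g_0(v)$. With $w=v$ this becomes $\omega(u,v)g_0(v)=0$; the choices $(u,v)=(\xi,\eta)$ and $(\eta,\xi)$ give $g_0=0$. Hence $K_5=0$, and $K_n=0$ for all $n\ge5$.

\begin{proof}[End of the proof of Proposition~\ref{prop:lie}]
Besides $a$ and $b$, the algebra $L^{(4)}$ is spanned by the elements in the following table. For the degrees in $a$, note that $x_i\xi$ has degree $0$ and $x_i\eta$ has degree $1$ in $a$. Each passage to the map $\varepsilon$ in Lemma~\ref{lem:split} uses up one argument $\xi$ and one argument $\eta$ and so contributes $1$; it occurs once in $\sigma_m$, once in $\tau_l$ and twice in $\delta$.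
\begin{center}
\begin{tabular}{c|l|l|c}
 & elements & degrees in $(a,b,c)$ & total\\ \hline
$K_1$ & $x_i,\,y_i$ & $(\le1,\ \le3,\ 1)$ & $\le5$\\
$K_2$ & values of $\alpha_l$ & $(\le2,\ l\le2,\ 2)$ & $\le6$\\
 & $\sigma_m$ & $(1,\ m\le4,\ 2)$ & $\le7$\\
$K_3$ & values of $\beta$ & $(\le3,\ 1,\ 3)$ & $\le7$\\
 & $\tau_l\xi,\ \tau_l\eta$ & $(1\text{ or }2,\ l\le4,\ 3)$ & $\le9$\\
$K_4$ & $\delta$ & $(2,3,4)$ & $9$
\end{tabular}
\end{center}
So $L^{(4)}$ vanishes in total degree at least $10=k_4+1$. The cases $t=2$ and $t=3$ were proved in Sections~\ref{ssec:t2} and~\ref{ssec:t3}.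
\end{proof}

\section{The bounds are attained}\label{sec:sharp}

Let $p\ge k_t+2$. By the Lazard correspondence it suffices to give a finite Lie algebra over $\mathbb F_p$, generated by $a,b,c$ and of class exactly $k_t$ (which is less than $p$), in which $\langle a,b\rangle$, $\langle a,c\rangle$, $\langle b,c\rangle$ have classes at most $1,2,t$. The examples follow the first three diagrams of Figure~\ref{fig:diagrams}.

\paragraph{$t=2$.} In strictly upper triangular $4\times4$ matrices, an algebra of class $3$, let $a=E_{1,2}$, $c=E_{2,3}$, $b=E_{3,4}$. Then $[a,b]=0$, the pairs $a,c$ and $b,c$ generate algebras of class $2$, and $[[a,c],b]=E_{1,4}\ne0$. The class is exactly $3$.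

\paragraph{$t=3$.} In strictly upper triangular $6\times6$ matrices, an algebra of class $5$, let
\[
a=E_{1,2}+E_{5,6},\qquad c=E_{2,3}+E_{4,5},\qquad b=E_{3,4}.
\]
Then $[a,b]=0$. The element $y_0=[a,c]=E_{1,3}-E_{4,6}$ has zero product, in either order, with each of $E_{1,2},E_{5,6},E_{2,3},E_{4,5}$, so it commutes with $a$ and $c$. Both $b$ and $c$ lie in the strictly upper triangular matrices on the indices $2,\dots,5$, so $\langle b,c\rangle$ has class at most $3$. Finally $y_1=[b,y_0]=-E_{1,4}-E_{3,6}$ and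
\[
[y_0,y_1]=-2E_{1,6}\ne0,
\]
a product of $2+3=5$ generators. The class is exactly $5$.

\paragraph{$t=4$.} Take the space with basis $f_{\pm1},\dots,f_{\pm6}$ and the symmetric form with $(f_i,f_{-j})=\delta_{ij}$ for $i,j\in\{1,\dots,6\}$ and all other products $0$; here $\delta_{ij}$ is the Kronecker symbol. Let $u\wedge v$ denote the map $w\mapsto(v,w)u-(u,w)v$. It is skew, because $((u\wedge v)w,w')=(v,w)(u,w')-(u,w)(v,w')$ is alternating in $w,w'$. If $A$ is skew, then
\begin{equation}\label{eq:wedge}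
[A,u\wedge v]=Au\wedge v+u\wedge Av .
\end{equation}
To see this, evaluate the left side at $w$: it is $(v,w)Au-(u,w)Av-(v,Aw)u+(u,Aw)v$, and $(v,Aw)=-(Av,w)$, $(u,Aw)=-(Au,w)$. Put
\[
a=f_1\wedge f_{-2}+f_5\wedge f_6,\qquad b=f_3\wedge f_{-4}+f_5\wedge f_{-6},\qquad c=f_2\wedge f_{-3}+f_4\wedge f_{-5}.
\]
These act as follows; basis vectors not mentioned are killed.
\begin{align*}
a&:\quad f_2\mapsto f_1,\quad f_{-1}\mapsto-f_{-2},\quad f_{-6}\mapsto f_5,\quad f_{-5}\mapsto-f_6;\\
b&:\quad f_4\mapsto f_3,\quad f_{-3}\mapsto-f_{-4},\quad f_6\mapsto f_5,\quad f_{-5}\mapsto-f_{-6};\\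
c&:\quad f_3\mapsto f_2,\quad f_{-2}\mapsto-f_{-3},\quad f_5\mapsto f_4,\quad f_{-4}\mapsto-f_{-5}.
\end{align*}

\emph{The pairs.} By \eqref{eq:wedge}, $[a,b]=f_5\wedge af_{-6}=f_5\wedge f_5=0$. Next,
\[
y_0=[a,c]=f_1\wedge f_{-3}-f_4\wedge f_6,
\]
and both $a$ and $c$ kill $f_1,f_{-3},f_4,f_6$; so $[a,y_0]=[c,y_0]=0$ and $\langle a,c\rangle$ has class at most $2$. Finally, $b$ and $c$ lie in the span of the $f_i\wedge f_{-j}$ with $2\le i<j\le6$. By \eqref{eq:wedge},
\[
[f_i\wedge f_{-j},f_k\wedge f_{-l}]=\delta_{jk}\,f_i\wedge f_{-l}-\delta_{il}\,f_k\wedge f_{-j},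
\]
so this span is isomorphic to the strictly upper triangular $5\times5$ matrices, and $\langle b,c\rangle$ has class at most $4$.

\emph{The class is at most $9$.} Give $f_{\pm i}$ the degree $\pm(6-i)$. Then $f_k\wedge f_l$ raises degrees by $\deg f_k+\deg f_l$, and $a,b,c$ have degree $1$. The skew maps are spanned by the $f_k\wedge f_l$ with $k\ne l$, and among these the largest degree is $9$, that of $f_1\wedge f_2$. So all products of $10$ or more generators vanish.

\emph{The class is at least $9$.} Computing with \eqref{eq:wedge},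
\begin{align*}
x_1=[b,c]&=-f_2\wedge f_{-4}+f_3\wedge f_{-5}-f_4\wedge f_{-6},\\
x_2=[b,x_1]&=-f_3\wedge f_{-6}-f_3\wedge f_{-6}=-2f_3\wedge f_{-6},\\
[c,x_2]&=-2f_2\wedge f_{-6},\\
y_1=[b,y_0]&=-f_1\wedge f_{-4}-f_3\wedge f_6-f_4\wedge f_5 .
\end{align*}
Since $y_1f_2=0$ and $y_1f_{-6}=-f_3$, we get $[y_1,[c,x_2]]=2f_2\wedge f_3$. Since $y_0f_2=0$ and $y_0f_3=f_1$,
\[
[y_0,[y_1,[c,x_2]]]=2f_2\wedge f_1\ne0 .
\]
This is a product of $2+3+1+3=9$ generators, of degrees $(2,3,4)$ in $(a,b,c)$, the degrees of the element $\delta$ of Section~\ref{sec:high}. So the class is exactly $9$, and the proof of Theorem~\ref{thm:B} is complete. \qed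

\begin{thebibliography}{9}
\bibitem{PN} \emph{Groups That Are Pairwise Nilpotent}, \url{http://www.bath.ac.uk/~gt223/paper24.pdf}.
\bibitem{Laz} M. Lazard, Ann. Sci. ENS \textbf{71} (1954).
\bibitem{Khu} E. Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}, LMS LNS 246, Ch. 10.
\end{thebibliography}

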